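\title{Ohsawa--Takegoshi extension on complete K\"ahler manifolds with singular metrics}

\begin{abstract}
Let $S=\{s=0\}$ be a smooth hypersurface in a complete K\"ahler manifold $X$, and let $\phi$ and $\psi$ be possibly singular metrics on a line bundle $L$ and on $(S)$ with $i\partial\bar\partial\phi\ge0$, $i\partial\bar\partial\phi\ge\delta\,i\partial\bar\partial\psi$ and $|s|^2e^{-\psi}\le e^{-1/\delta}$. We prove that every square integrable holomorphic section of $K_S+L|_S$ extends to a section of $K_X+(S)+L$ with an $L^2$ estimate whose constant is $2\pi(1+\frac1\delta)e^{-1/\delta}$, and that this constant is optimal. The estimate is a special case of a sharp estimate for a family of weights. The singular metrics are approximated by smooth ones whose loss of positivity is bounded but tends to zero only almost everywhere; this loss is harmless because the forms to which the Bochner--Kodaira--Nakano inequality is applied converge strongly in $L^2$.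
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The extension problem}

Let $X$ be a complex manifold of dimension $n$ with canonical bundle $K_X$, let $L$ be a holomorphic line bundle on $X$, and let $S\subset X$ be a smooth hypersurface with associated line bundle $(S)$. Line bundles are written additively. Fix a holomorphic section $s$ of $(S)$ that defines $S$, that is, vanishes to first order along $S$ and nowhere else. The restriction to $S$ of a section $U$ of $K_X+(S)+L$ has the form $ds\wedge u$ for a unique section $u$ of $K_S+L|_S$: in coordinates $(z_1,z')$ and frames with $s=z_1e_S$,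
\[
U=F\,dz_1\wedge dz'\otimes e_S\otimes e_L,\qquad u=F(0,z')\,dz'\otimes e_L .
\]
The extension problem asks, given a holomorphic $u$, for a holomorphic $U$ with $U=ds\wedge u$ on $S$ and with the $L^2$ norm of $U$ bounded by that of $u$.

The norms are measured by metrics that may be singular. A \emph{metric} $\phi$ on a line bundle with transition functions $g_{jk}$ is a family of locally integrable \emph{weights} $\phi_j:U_j\to[-\infty,\infty)$ on a trivializing cover with $\phi_j-\phi_k=\log|g_{jk}|^2$; the norm of a section $\xi$ is $|\xi_j|^2e^{-\phi_j}$. The curvature $i\partial\bar\partial\phi$ is a well-defined closed $(1,1)$-current. The inequality $i\partial\bar\partial\phi\ge0$ means that each $\phi_j$ agrees almost everywhere with a plurisubharmonic (psh) function; we then take $\phi_j$ to be this function, so that $\phi$ is defined at every point, in particular on $S$. For a metric $\psi$ on $(S)$ and $\delta>0$, the inequality $i\partial\bar\partial\phi\ge\delta\,i\partial\bar\partial\psi$ means that each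 $\phi_j-\delta\psi_j$ agrees almost everywhere with a psh function; $\psi$ itself need not be psh. With $c_n=i^{n^2}$, the $(n,n)$-form $c_nf\wedge\bar f\,e^{-\phi}$ is nonnegative for every $L$-valued $(n,0)$-form $f$. We abbreviate it $|f|^2e^{-\phi}$; no metric on $X$ enters.

By \emph{extension data} on $X$ we mean $S,s,L$ as above, a number $\delta>0$, metrics $\phi$ on $L$ and $\psi$ on $(S)$ with
\begin{equation}\label{eq:curv}
i\partial\bar\partial\phi\ge0,\qquad i\partial\bar\partial\phi\ge\delta\,i\partial\bar\partial\psi ,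
\end{equation}
\begin{equation}\label{eq:norm}
|s|^2e^{-\psi}\le e^{-1/\delta}\quad\text{on }X ,
\end{equation}
and a holomorphic section $u$ of $K_S+L|_S$ with
\[
I:=\int_Sc_{n-1}\,u\wedge\bar u\,e^{-\phi}<\infty .
\]
An \emph{extension of $u$} is a holomorphic section $U$ of $K_X+(S)+L$ over $X$ with $U=ds\wedge u$ on $S$. The starting point is the following known version of the Ohsawa--Takegoshi extension theorem.

\begin{theorem}\label{thm:known}
Suppose that $X$ contains a divisor $D$ such that $X\setminus D$ is Stein. For all extension data on $X$ there is an extension $U$ of $u$ with $\int_Xc_nU\wedge\bar U\,e^{-\phi-\psi}\le C_\delta I$, where $C_\delta$ depends only on $\delta$.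
\end{theorem}

About this theorem the author of \cite{notes} writes: ``I do not know if the theorem holds as it stands for any complete K\"ahler manifold and line bundles with singular metrics.'' The question is whether the hypothesis on $D$ can be replaced by the existence of a complete K\"ahler metric on $X$, everything else, including the dependence of $C_\delta$ on $\delta$ alone, being kept.

For smooth metrics, a complete K\"ahler metric is what the $L^2$ method asks for: the K\"ahler condition gives the Bochner--Kodaira--Nakano inequality, and completeness gives cutoff functions with small gradient. One would therefore guess that the answer is yes. The difficulty is the passage to singular metrics. On a domain in $\mathbb C^n$ a psh weight is the decreasing limit of its convolutions, which are smooth and psh, so an estimate with a universal constant passes to the limit. On a manifold a metric with $i\partial\bar\partial\phi\ge0$ need not have smooth approximations with curvature bounded below by $-o(1)$ (Example~\ref{ex:blowup}).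

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $X$ carry a complete K\"ahler metric. For all extension data on $X$ there is an extension $U$ of $u$ with
\[
\int_Xc_nU\wedge\bar U\,e^{-\phi-\psi}\le2\pi\Big(1+\frac1\delta\Big)e^{-1/\delta}\,I .
\]
The constant is optimal for every $n$ and $\delta$.
\end{theorem}

This is one member of a family of estimates. Put $t_0=1/\delta$. The functions $\log|s_j|^2$ are the weights of a metric on $(S)$, so
\[
t:=\psi-\log|s|^2
\]
is a function on $X$, with $|s|^2e^{-\psi}=e^{-t}$, and \eqref{eq:norm} says that $t\ge t_0$. The function $t$ plays the role of minus the logarithm of the squared distance to $S$. Off $S$ the quotient $U/s$ is an $L$-valued $(n,0)$-form and $c_nU\wedge\bar U\,e^{-\phi-\psi}=e^{-t}|U/s|^2e^{-\phi}$. We allow other decreasing functions of $t$ in place of $e^{-t}$.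

\begin{theorem}\label{thm:B}
Let $X$ carry a complete K\"ahler metric and let extension data on $X$ be given. Let $c:[t_0,\infty)\to(0,\infty)$ be nonincreasing and integrable, with $c(r)\ge a_0e^{-Ar}$ for some $a_0,A>0$. Then there is an extension $U$ of $u$ with
\begin{equation}\label{eq:B}
\int_Xc(t)\,|U/s|^2e^{-\phi}\le2\pi G_\infty I,\qquad G_\infty:=\frac{c(t_0)}\delta+\int_{t_0}^\infty c(r)\,dr .
\end{equation}
The constant is optimal for every $n$, $\delta$ and $c$.
\end{theorem}

For $c(r)=e^{-r}$ one has $G_\infty=\frac1\delta e^{-1/\delta}+e^{-1/\delta}$, so Theorem~\ref{thm:A} is a special case of Theorem~\ref{thm:B}.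

Optimality is shown by one example (Section~\ref{sec:example}). Existence is reduced by duality to an a priori inequality for test forms (Section~\ref{sec:dual}). That inequality comes from a twisted Bochner--Kodaira--Nakano inequality; Section~\ref{sec:twist} derives it and uses it to settle smooth metrics on a Riemann surface in a few lines. Three things are missing for the general case, and Sections~\ref{sec:reg}, \ref{sec:proj} and~\ref{sec:shell} supply one each. Section~\ref{sec:main} puts them together.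

\section{The extremal example and the role of the hypotheses}\label{sec:example}

To see what constant to expect, take $X=\mathbb C$, trivial bundles, $s=z$, and radial weights. With $x=\log|z|^2$ one has $|z|^{-2}\,i\,dz\wedge d\bar z=dx\,d\vartheta$, so for $U=dz$ the left side of \eqref{eq:B} is $2\pi\int c(t)e^{-\phi}dx$. To make it large, one wants $t$ to descend from $+\infty$ to its floor $t_0$ and to stay there, while $\phi$ grows as slowly as \eqref{eq:curv} permits. The descent contributes $\int_{t_0}^\infty c$. Once $t=t_0$, the weight $\psi=t_0+x$ has slope $1$, the second condition in \eqref{eq:curv} makes $\phi$ grow with slope $\delta$, and this region contributes $c(t_0)\int_0^\infty e^{-\delta x}dx=c(t_0)/\delta$. These are the two terms of $G_\infty$.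

\begin{proposition}\label{prop:sharp}
For every $n\ge1$ and $\delta>0$ there are extension data on a complete K\"ahler manifold of dimension $n$, with $0<I<\infty$, such that for every $c$ as in Theorem~\ref{thm:B} every extension $U$ of $u$ satisfies $\int_Xc(t)|U/s|^2e^{-\phi}\ge2\pi G_\infty I$.
\end{proposition}

\begin{proof}
Let $X=\mathbb C\times\mathbb D^{n-1}$ with coordinates $(z,z')$; the product of the flat metric and the Poincar\'e metrics is complete and K\"ahler. Take trivial bundles, $s=z$, $u=dz'$, and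
\[
\phi=\delta\max(0,\log|z|^2),\qquad\psi=\tfrac1\delta+\max(0,\log|z|^2).
\]
Then $\phi$ and $\phi-\delta\psi=-1$ are psh, $|s|^2e^{-\psi}=e^{-1/\delta}\min(|z|^2,1)\le e^{-1/\delta}$, and $I=\int_{\mathbb D^{n-1}}c_{n-1}dz'\wedge d\bar z'$ is positive and finite because $\phi=0$ on $S$. With $x=\log|z|^2$ we have $t=t_0-x$ for $x<0$ and $t=t_0$ for $x\ge0$. An extension is $U=g\,dz\wedge dz'$ with $g$ holomorphic and $g(0,z')=1$. For each $z'$ the mean of $|g(\cdot,z')|^2$ over every circle centered at $0$ is at least $|g(0,z')|^2=1$, and the weight $c(t)|z|^{-2}e^{-\phi}$ is radial in $z$ and independent of $z'$. Hence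
\[
\int_Xc(t)|U/s|^2e^{-\phi}\ge2\pi I\Big(\int_{-\infty}^0c(t_0-x)\,dx+c(t_0)\int_0^\infty e^{-\delta x}dx\Big)=2\pi G_\infty I ,
\]
with equality for $g\equiv1$.
\end{proof}

\begin{remark}\label{rem:hyp}
Simple examples show what the hypotheses exclude.
\begin{enumerate}
\item[(a)] Subtracting a constant $b$ from $\psi$ preserves \eqref{eq:curv} and multiplies $\int c_nU\wedge\bar Ue^{-\phi-\psi}$ by $e^b$. A normalization such as \eqref{eq:norm} is therefore needed for a constant that depends only on $\delta$.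
\item[(b)] Let $X=\mathbb P^1$, let $S$ be a point, $L$ trivial, $\phi=0$, $u=1$, and let $\psi$ be a smooth metric on $(S)$ normalized by \eqref{eq:norm}. Only the second condition in \eqref{eq:curv} fails, and there is no extension, since $K_X+(S)$ has degree $-1$.
\item[(c)] Let $X=\{\frac12<|z|<1\}\subset\mathbb C^2$, with trivial bundles, $s=z_1$, $\phi=0$, $\psi=1/\delta$, $u=dz_2/z_2$. These are extension data on a K\"ahler manifold. An extension $F\,dz_1\wedge dz_2$ would, by Hartogs' theorem, have $F$ holomorphic on the unit ball with $F(0,z_2)=1/z_2$, which is impossible. So completeness cannot be dropped.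
\item[(d)] Let $T$ be a compact K\"ahler manifold of positive dimension containing no hypersurface, for instance a general complex torus of dimension two, and let $X=T\times\mathbb C$, which is complete K\"ahler and contains the hypersurface $T\times\{0\}$. If $X\setminus D$ were Stein it would contain no fiber $T\times\{w\}$, so $D$ would meet, hence contain, every fiber, which is absurd. Theorem~\ref{thm:known} does not apply to this $X$.
\end{enumerate}
\end{remark}

\section{Conventions and tools}\label{sec:tools}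

It suffices to treat each connected component of $X$, and $U=0$ serves on a component that does not meet $S$. So let $X$ be connected, $S\ne\emptyset$, and fix a complete K\"ahler metric $\omega$, with $dV=\omega^n/n!$.

\subsection{The second psh weight}
Let $\chi_j$ be the psh function equal to $\phi_j-\delta\psi_j$ almost everywhere. Then $\chi_j-\chi_k=\log|g_{jk}|^2-\delta\log|g'_{jk}|^2$, where $g_{jk}$ and $g'_{jk}$ are the transition functions of $L$ and $(S)$. We call any family of functions with these transition terms a \emph{metric on $L-\delta(S)$}; all that matters is that the transition terms are pluriharmonic. The hypotheses \eqref{eq:curv} say that $\phi$ and $\chi$ are psh, and from now on $\psi$ enters only through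
\begin{equation}\label{eq:t}
t=\frac{\phi-\chi}\delta-\log|s|^2\quad\text{a.e.}
\end{equation}

\subsection{Forms and duality}\label{sub:forms}
$\mathcal D^{p,q}(X,L)$ denotes the smooth compactly supported $L$-valued $(p,q)$-forms. If $\omega=i\sum dz_j\wedge d\bar z_j$ at a point, the forms $dz_J\wedge d\bar z_K$ are declared orthonormal there. Then $|f|_\omega^2\,dV=c_nf\wedge\bar f$ for $(n,0)$-forms. Inner products are linear in the first slot. If $n=1$, all $(n,2)$-forms are zero. For a metric $\Phi$ on $L$ put $(b,b')_\Phi=\int_X\langle b,b'\rangle e^{-\Phi}dV$ and $\|b\|_\Phi^2=(b,b)_\Phi$.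

For an $L^*$-valued $(0,n)$-form $\xi=\tilde\xi\,d\bar z_1\wedge\dots\wedge d\bar z_n$ put $|\xi|^2e^\Phi=|\tilde\xi|^2e^\Phi c_n\,dz\wedge d\bar z$, again independent of $\omega$. For $L$-valued $(n,0)$-forms $f$ the pairing $\int f\wedge\xi$ identifies, for a function $\rho>0$, the spaces with norms $\int\rho|f|^2e^{-\Phi}$ and $\int\rho^{-1}|\xi|^2e^\Phi$ as duals of each other.

Let $\Phi$ be smooth. Write $T=\bar\partial$ and let $T^*$ be its formal adjoint for $(\cdot,\cdot)_\Phi$, a first-order differential operator with $T^*T^*=0$. For a real function $f$, let $\iota_f$ be the pointwise adjoint of $\bar\partial f\wedge\cdot\,$. Then $|\iota_fb|\le|\bar\partial f|\,|b|$ and $\iota_f\iota_g=-\iota_g\iota_f$, and taking adjoints in $T(fb')=fTb'+\bar\partial f\wedge b'$ gives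
\begin{equation}\label{eq:leib}
T^*(fb)=fT^*b-\iota_fb .
\end{equation}
To an $L$-valued $(n,q)$-form $v$ we associate the $L^*$-valued $(0,n-q)$-form $\star v=\star_\Phi v$ determined by
\[
b\wedge\star v=\langle b,v\rangle e^{-\Phi}dV\quad\text{for all $(n,q)$-forms }b .
\]
This is a conjugate-linear pointwise bijection with three properties.
\begin{enumerate}
\item[(D1)] $\star(T^*v)=(-1)^{n+q}\,\bar\partial(\star v)$ for $q\ge1$. Indeed, for $b\in\mathcal D^{n,q-1}$, Stokes' theorem applied to $b\wedge\star v$ gives $\int b\wedge\star(T^*v)=(Tb,v)_\Phi=\int\bar\partial b\wedge\star v=(-1)^{n+q}\int b\wedge\bar\partial(\star v)$.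
\item[(D2)] $|g|_\omega^2e^{-\Phi}dV=|\star g|^2e^\Phi$ for $q=0$, since $\star(\tilde g\,dz)=c_n\overline{\tilde g}\,e^{-\Phi}d\bar z$.
\item[(D3)] For a $(0,n-1)$-form $\tau$, the form $\alpha=\star_\Phi^{-1}\tau$ is, in a frame, $e^\Phi\alpha_0$ with $\alpha_0$ independent of $\Phi$. Put $|\tau|_\omega=|\alpha_0|_\omega$. Then $|\alpha|_\omega^2e^{-\Phi}=|\tau|_\omega^2e^\Phi$; the right side makes sense for singular $\Phi$ too, and $|\int b\wedge\tau|^2\le\|b\|_\Phi^2\int|\tau|_\omega^2e^\Phi dV$.
\end{enumerate}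

\begin{lemma}[Residue formula]\label{lem:res}
Let $O\subset X$ be open and let $V$ be a smooth section of $K_X+(S)+L$ over $O$ with $V=ds\wedge u$ on $S\cap O$. Then for $\tau\in\mathcal D^{0,n-1}(O,L^*)$
\[
2\pi i\int_Su\wedge\tau=(-1)^{n+1}\int\frac Vs\wedge\bar\partial\tau-\int\frac{\bar\partial V}s\wedge\tau .
\]
\end{lemma}

\begin{proof}
Both sides are linear in $\tau$, so we may work in a chart with $s=z_1e_S$. There $V/s=(dz_1/z_1)\wedge\gamma$ with $\gamma$ a smooth $(n-1,0)$-form restricting to $u$ on $S$. Since $\bar\partial(1/z_1)=\pi\delta_0\,d\bar z_1$ in one variable and $d\bar z_1\wedge dz_1=2i\,d\lambda$, we have $\bar\partial(dz_1/z_1)=2\pi i[S]$, where $[S]$ is the current of integration. Hence $\bar\partial(V/s)=2\pi i[S]\wedge\gamma-(dz_1/z_1)\wedge\bar\partial\gamma=2\pi i[S]\wedge u+\bar\partial V/s$ as currents, and the current $\bar\partial(V/s)$ acts on $\tau$ by $(-1)^{n+1}\int(V/s)\wedge\bar\partial\tau$.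
\end{proof}

\subsection{Tools}
\begin{enumerate}
\item[(T1)] \emph{Cutoffs.} For every compact $K\subset X$ and $\epsilon>0$ there is $\kappa\in C_c^\infty(X)$ with $0\le\kappa\le1$, $\kappa=1$ near $K$ and $|\bar\partial\kappa|_\omega\le\epsilon$. (By completeness the distance to a point is proper; smooth it to a proper function with bounded gradient and compose with a slowly decreasing cutoff.) This is the only use of completeness.
\item[(T2)] \emph{Bochner--Kodaira--Nakano inequality.} For a smooth metric $\Phi$ on $L$ and $b\in\mathcal D^{n,q}(X,L)$, $q\ge1$,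
\[
\|Tb\|_\Phi^2+\|T^*b\|_\Phi^2\ge\int\langle[i\partial\bar\partial\Phi,\Lambda]b,b\rangle e^{-\Phi}dV ,
\]
where $\Lambda$ is the adjoint of $\omega\wedge\cdot\,$. If a real $(1,1)$-form $\Xi$ has eigenvalues $\gamma_j$ with respect to $\omega$, then $\langle[\Xi,\Lambda]b,b\rangle=\sum_K\big(\sum_{j\in K}\gamma_j\big)|b_K|^2$ for an $(n,q)$-form $b=\sum b_K\,dz\wedge d\bar z_K$ in a diagonalizing frame. So this expression is linear and monotone in $\Xi$, equals $q|b|^2$ for $\Xi=\omega$, and equals $|\iota_fb|^2$ for $\Xi=i\partial f\wedge\bar\partial f$. This is the only use of the K\"ahler condition.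
\item[(T3)] \emph{Skoda's integrability theorem.} If $p\not\equiv-\infty$ is psh on a connected neighborhood of a compact set $K$, then $e^{-\varepsilon p}$ is integrable on $K$ for small $\varepsilon>0$. In particular $p\in L^r_{\mathrm{loc}}$ for all $r<\infty$, and by \eqref{eq:t} the function $t$ is finite a.e.\ and lies in $L^r_{\mathrm{loc}}$ for all $r<\infty$.
\item[(T4)] \emph{Strong openness} \cite{GZ}. If $p$ is psh, $f$ is holomorphic and $|f|^2e^{-p}$ is integrable near a point, then $|f|^2e^{-(1+\gamma)p}$ is integrable near that point for some $\gamma>0$.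
\item[(T5)] \emph{Local extension.} Let $P\subset\mathbb C^n$ be the unit polydisc, $p$ psh near $\bar P$, and $f$ holomorphic on $P\cap\{z_1=0\}$ with $\int|f|^2e^{-p}d\lambda'<\infty$, where $d\lambda$ and $d\lambda'$ are the Lebesgue measures in $z$ and $z'$. Then there is a holomorphic $F$ on $P$ with $F|_{z_1=0}=f$ and
\[
\int_P|F|^2|z_1|^{-2}(1-\log|z_1|)^{-2}e^{-p}d\lambda\le C\int|f|^2e^{-p}d\lambda',
\]
with a universal constant $C$.
\item[(T6)] \emph{Regularized maximum.} Fix an even $\varrho\in C_c^\infty((-1,1))$ with $\varrho\ge0$, $\int\varrho=1$, and let $M_\varsigma(x_1,\dots,x_l)=\int\max_j(x_j+\varsigma h_j)\prod_j\varrho(h_j)\,dh$. It is smooth, symmetric, convex and nondecreasing in each variable; $M_\varsigma(x_1+b,\dots,x_l+b)=M_\varsigma(x)+b$; and $\max_jx_j\le M_\varsigma(x)\le\max_jx_j+\varsigma$, the first inequality by Jensen. If $x_j\le x_k-2\varsigma$ for some $k\ne j$, then $x_j+\varsigma h_j\le x_k+\varsigma h_k$ on the support of the kernel, so deleting $x_j$ does not change the value.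 By translation equivariance $M_\varsigma$ applies to metrics with the same transition terms. Since $\partial_jM_\varsigma\ge0$, $\sum_j\partial_jM_\varsigma=1$ and $M_\varsigma$ is convex, $i\partial\bar\partial u_j\ge-\lambda\omega$ at a point for smooth $u_1,\dots,u_l$ implies $i\partial\bar\partial M_\varsigma(u_1,\dots,u_l)\ge-\lambda\omega$ at that point.
\end{enumerate}

For smooth $p$, (T5) is a case of \cite[Theorem 4.1]{Dem}. That theorem concerns a weakly pseudoconvex K\"ahler manifold, a Hermitian line bundle $\mathcal L$, and a section $\mathbf s$ of a Hermitian bundle $E$ of rank $r$, generically transverse to zero, such that $i\Theta(\mathcal L)+r\,i\partial\bar\partial\log|\mathbf s|^2$ is $\ge0$ and $\ge\alpha^{-1}\{i\Theta(E)\mathbf s,\mathbf s\}/|\mathbf s|^2$, and $|\mathbf s|\le e^{-\alpha}$ for a continuous $\alpha\ge1$; it extends $f$ from $\{\mathbf s=0,\ \Lambda^rd\mathbf s\ne0\}$ with $\int|F|^2|\mathbf s|^{-2r}(-\log|\mathbf s|)^{-2}\le C_r\int|f|^2|\Lambda^rd\mathbf s|^{-2}$. Take trivial bundles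 with weights $p$ and $0$, $r=1$, $\mathbf s=z_1/e$, $\alpha=1$. For general $p$, let $p_\varepsilon\downarrow p$ be convolutions, smooth and psh near $\bar P$, with solutions $F_\varepsilon$; their bounds are at most $C\int|f|^2e^{-p}d\lambda'$ because $p_\varepsilon\ge p$. The $p_\varepsilon$ are uniformly bounded above on $P$ and $|z_1|^{-2}(1-\log|z_1|)^{-2}$ is bounded below, so $(F_\varepsilon)$ is bounded in $L^2(P)$ and a subsequence converges locally uniformly to some $F$ with $F|_{z_1=0}=f$. For $\varepsilon\le\varepsilon_0$ we have $e^{-p_{\varepsilon_0}}\le e^{-p_\varepsilon}$, so by Fatou's lemma $F$ satisfies the bound with $p_{\varepsilon_0}$ on the left; monotone convergence as $\varepsilon_0\to0$ finishes the proof.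

Throughout, $\rho_\varepsilon(z)=\varepsilon^{-2n}\rho(z/\varepsilon)$ with $\rho\ge0$ smooth, radial, supported in the unit ball and of integral $1$. For psh $p$, the functions $p*\rho_\varepsilon$ are psh and decrease to $p$ as $\varepsilon\downarrow0$.

\section{Reduction to an inequality for test forms}\label{sec:dual}

By the residue formula, $U$ extends $u$ exactly when $v=U/s$ solves $\bar\partial v=2\pi i[S]\wedge u$. A $\bar\partial$-equation with an $L^2$ bound is equivalent to an inequality for test forms. For $\tau\in\mathcal D^{0,n-1}(X,L^*)$ put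
\[
\ell(\tau)=\int_Su\wedge\tau .
\]
The dual norm contains $1/c(t)$, which need not be locally integrable when $c$ decays exponentially. We therefore first impose a stronger condition on $c$:
\begin{enumerate}
\item[(H)] $c$ is $C^\infty$ on a neighborhood of $[t_0,\infty)$, positive, $c'\le0$ on $[t_0,\infty)$, $\int_{t_0}^\infty c<\infty$, and $c(r)\ge a_0(1+r)^{-2}$ for some $a_0>0$.
\end{enumerate}
Then $e^\phi/c(t)\le a_0^{-1}(1+t)^2e^\phi$ lies in $L^r_{\mathrm{loc}}$ for all $r<\infty$ by (T3), psh functions being locally bounded above.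

\begin{proposition}[Main inequality]\label{prop:main}
Under \emph{(H)}, for all $\tau\in\mathcal D^{0,n-1}(X,L^*)$,
\[
|\ell(\tau)|^2\le\frac{G_\infty I}{2\pi}\int_X\frac{|\bar\partial\tau|^2e^\phi}{c(t)} .
\]
\end{proposition}

The proof occupies Sections~\ref{sec:twist}--\ref{sec:main}.

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:main}]
Optimality is Proposition~\ref{prop:sharp}.

\emph{Existence under (H).} Let $\mathcal H$ be the Hilbert space of $L^*$-valued $(0,n)$-forms $\xi$ with $\int|\xi|^2e^\phi/c(t)<\infty$. By Proposition~\ref{prop:main}, $\bar\partial\tau\mapsto\ell(\tau)$ is a well-defined bounded linear functional on a subspace of $\mathcal H$. Extend it to $\mathcal H$ with the same norm. By the duality of \S\ref{sub:forms} it is represented by an $L$-valued $(n,0)$-form $v$: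
\[
\int_Xv\wedge\bar\partial\tau=\ell(\tau)\quad\text{for all }\tau,\qquad\int_Xc(t)|v|^2e^{-\phi}\le\frac{G_\infty I}{2\pi} .
\]
Locally $|v|=(c(t)|v|^2e^{-\phi})^{1/2}(e^\phi/c(t))^{1/2}$, so $v\in L^1_{\mathrm{loc}}$. Put $U=(-1)^{n+1}2\pi i\,sv$. For a test form $\tau'$ with values in $(L+(S))^*$ we have $\int sv\wedge\bar\partial\tau'=\int v\wedge\bar\partial(s\tau')=\ell(s\tau')=0$, so $\bar\partial U=0$ in the sense of distributions and $U$ is holomorphic. Let $U'$ be any holomorphic extension of $ds\wedge u$ to a chart $O$. By Lemma~\ref{lem:res}, $\int(U'/s)\wedge\bar\partial\tau=(-1)^{n+1}2\pi i\,\ell(\tau)=\int(U/s)\wedge\bar\partial\tau$ for $\tau$ supported in $O$. So the locally integrable form $(U-U')/s$ is $\bar\partial$-closed, hence holomorphic, and $U=U'=ds\wedge u$ on $S\cap O$. Finally $\int c(t)|U/s|^2e^{-\phi}\le4\pi^2\cdot G_\infty I/2\pi=2\pi G_\infty I$.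

\emph{General $c$.} Extend $c$ by the value $c(t_0)$ to the left of $t_0$, fix $\varrho_1\in C_c^\infty((0,1))$ with $\varrho_1\ge0$ and $\int\varrho_1=1$, and let
\[
c_j(r)=\int_0^1c(r-x/j)\varrho_1(x)\,dx+\frac1j(1+r)^{-2} .
\]
Each $c_j$ satisfies (H). As $c$ is nonincreasing, $c_j\ge c$ on $[t_0,\infty)$; moreover $c_j(t_0)=c(t_0)+\frac1j(1+t_0)^{-2}$ and $\int_{t_0}^\infty c_j\le\int_{t_0}^\infty c+\frac1jc(t_0)+\frac1j$. So the extensions $U_j$ obtained for $c_j$ satisfy $\int c(t)|U_j/s|^2e^{-\phi}\le C_jI$ with $C_j\to2\pi G_\infty$. To extract a limit we need local uniform bounds. Let $K$ be a compact subset of a chart with frames, and $\mu=c(t)|s|^{-2}e^{-\phi}$. The lower bound on $c$ and \eqref{eq:t} give, a.e.\ on $K$,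
\[
\mu^{-1}\le a_0^{-1}e^{At}|s|^2e^\phi=a_0^{-1}|s|^{2-2A}e^{(1+A/\delta)\phi-(A/\delta)\chi}\le C'e^{-(A\log|s|^2+(A/\delta)\chi)} .
\]
The last exponent is minus a psh function, so by (T3) $\mu^{-p/(2-p)}$ is integrable on $K$ for small $p>0$, and H\"older's inequality gives
\[
\int_K|U_j|^pd\lambda\le\Big(\int_K|U_j|^2\mu\,d\lambda\Big)^{p/2}\Big(\int_K\mu^{-p/(2-p)}d\lambda\Big)^{1-p/2},
\]
which is bounded in $j$. Since $|U_j|^p$ is psh in the frame, the sub-mean value inequality bounds $(U_j)$ uniformly on compact subsets of the interior of $K$. By Montel's theorem a subsequence converges locally uniformly on $X$ to an extension $U$ of $u$, and Fatou's lemma gives \eqref{eq:B}.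
\end{proof}

\begin{remark}
The case $c(r)=(1+r)^{-2}$ of (H) already answers the question of \cite{notes}, since $e^{-t}\le\sup_{r\ge t_0}[(1+r)^2e^{-r}]\,c(t)$. The general case is needed only for the sharp constant.
\end{remark}

From now on (H) is assumed.

\section{The twisted inequality and the case of a Riemann surface}\label{sec:twist}

\subsection{Choice of the weight functions}
Suppose for a moment that $\phi$ and $\chi$ are smooth. We change the metric of $L$ to $\Phi=\phi+\nu(t)$ and apply (T2) to $\Phi-\log h(t)$, for functions $\nu$ and $h>0$ of one variable. The computation in Lemma~\ref{lem:twist} shows that the curvature term is then governed, off $S$, by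
\[
\Xi=h\,i\partial\bar\partial\phi-(h'-h\nu')\,i\partial\bar\partial t+(h\nu''-h'')\,i\partial t\wedge\bar\partial t ,
\]
at the price of a cross term $2|\langle T^*b,h'\iota_tb\rangle|$. Off $S$ we know two things: $i\partial\bar\partial\phi\ge0$ and $i\partial\bar\partial\phi-\delta\,i\partial\bar\partial t=i\partial\bar\partial\chi\ge0$. So the first two terms of $\Xi$ have nonnegative sum if $h'-h\nu'=1$ and $h\ge1/\delta$. Differentiating the equation gives $w:=h\nu''-h''=-h'\nu'$. If $w>0$, the cross term is at most $w|\iota_tb|^2+(h'^2/w)|T^*b|^2$, and the total coefficient of $|T^*b|^2$ is $h+h'^2/w=h-h'/\nu'=-1/\nu'$. By (D1) and (D2), $|T^*b|^2e^{-\Phi}dV=|\bar\partial\tau|^2e^{\phi+\nu}$ for $\tau=\star b$, so to obtain the right side of Proposition~\ref{prop:main} we need $e^\nu/(-\nu')=\Gamma/c$ for a constant $\Gamma$, that is, $(e^{-\nu})'=c/\Gamma$. Normalizing $\nu(\infty)=0$, so that $\Phi$ approaches $\phi$ at $S$, we get $\Gamma e^{-\nu(r)}=\Gamma-\int_r^\infty c$. The condition $w\ge0$ means $h'\ge0$,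 that is, $h\le-1/\nu'$, and together with $h(t_0)\ge1/\delta$ it forces $\Gamma-\int_{t_0}^\infty c\ge c(t_0)/\delta$. The smallest possible $\Gamma$ is $G_\infty$.

So far nothing positive is left on the left side. It appears when the equation $h'-h\nu'=1$ is switched off near $S$, which is also needed to make $\Phi$ and $h(t)$ smooth across $S$. Put
\[
G(r)=\frac{c(t_0)}\delta+\int_{t_0}^rc,\qquad\nu=\log\frac{G_\infty}G,\qquad\varpi=\frac Gc .
\]
Fix a nondecreasing $\theta\in C^\infty(\mathbb R)$ with $\theta=0$ on $(-\infty,0]$ and $\theta=1$ on $[1,\infty)$, and let $\theta_N(r)=\theta(r-N)$ for real $N>t_0$. Define $\nu_N$, $h=h_N$ and $w=w_N$ by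
\[
\nu_N(r)=\int_r^\infty\frac{1-\theta_N}\varpi,\qquad h'=(1-\theta_N)\Big(1-\frac h\varpi\Big),\quad h(t_0)=\frac1\delta,\qquad w=(1-\theta_N)\frac{h'}\varpi .
\]
All these functions are smooth on a neighborhood of $[t_0,\infty)$.

\begin{lemma}\label{lem:fun}
On $[t_0,\infty)$ the following hold.
\begin{enumerate}
\item[(a)] $\varpi$ is increasing, $\varpi e^\nu=G_\infty/c$, and $\varpi\le G_\infty(1+r)^2/a_0$.
\item[(b)] $0\le\nu_N\le\nu\le\nu(t_0)$, $\nu(r)\to0$ as $r\to\infty$, and $\nu_N=0$ on $[N+1,\infty)$.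
\item[(c)] $h'\ge0$, $w\ge0$, $1/\delta\le h\le\varpi$, and $h'=w=0$ on $[N+1,\infty)$. In particular $h\le B_N:=\varpi(N+1)$.
\item[(d)] $h'-h\nu_N'=1-\theta_N$, \ $h\nu_N''-h''=\theta_N'+w$, \ and \ $(h')^2=(\varpi-h)\,w\le B_Nw$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $G'=c$, we have $\varpi'=1-\varpi c'/c\ge1$; this is where $c'\le0$ is used. The rest of (a) follows from the definitions, $G\le G_\infty$ and (H). Next $\nu'=-c/G=-1/\varpi<0$ and $\nu(\infty)=0$, so $\nu(r)=\int_r^\infty1/\varpi$, which gives (b). Let $g=\varpi-h$. Then $h'=(1-\theta_N)g/\varpi$, so $g'+(1-\theta_N)g/\varpi=\varpi'>0$, and $g(t_0)=0$ because $\varpi(t_0)=1/\delta$. Multiplying by the integrating factor gives $g\ge0$. Hence $h'\ge0$, and (c) follows. As $\nu_N'=-(1-\theta_N)/\varpi$, the first identity in (d) is the equation for $h$. Differentiating it gives $h\nu_N''-h''=\theta_N'-h'\nu_N'=\theta_N'+w$. Finally $(h')^2=h'(1-\theta_N)g/\varpi=gw$, and $g\le B_N$ on $[t_0,N+1]$, outside of which $h'=w=0$.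
\end{proof}

\subsection{The twisted inequality}
Let $\Omega\subset X$ be open and $\lambda\ge0$ a bounded measurable function on $\Omega$. A \emph{smooth pair with loss $\lambda$ on $\Omega$} consists of smooth metrics $\tilde\phi$ on $L$ and $\tilde\chi$ on $L-\delta(S)$ over $X$ such that
\[
\tilde t:=\frac{\tilde\phi-\tilde\chi}\delta-\log|s|^2\ge t_0\ \text{ on }X\setminus S,\qquad i\partial\bar\partial\tilde\phi\ge-\lambda\omega,\quad i\partial\bar\partial\tilde\chi\ge-\lambda\omega\ \text{ on }\Omega .
\]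
The function $\tilde t$ is smooth off $S$ and tends to $+\infty$ at $S$. For such a pair and $N>t_0$ put $\Phi=\tilde\phi+\nu_N(\tilde t)$. Inner products, norms, $T^*$ and $\star$ are taken for $\Phi$; the functions $h,h',w,\theta_N,\theta_N',\varpi$ are evaluated at $\tilde t$; and $\iota=\iota_{\tilde t}$. By Lemma~\ref{lem:fun}, $\Phi$ and $h$ are smooth on $X$, and $h',w,\theta_N'$ vanish near $S$, so that products of them with $\iota b$ are smooth. By Lemma~\ref{lem:fun}(d), for forms $\gamma,b$ and $x>0$, pointwise,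
\begin{equation}\label{eq:absorb}
2|\langle\gamma,h'\iota b\rangle|\le x\,w|\iota b|^2+x^{-1}(\varpi-h)|\gamma|^2,\qquad2|\langle\gamma,h'\iota b\rangle|\le x\,w|\iota b|^2+x^{-1}B_N|\gamma|^2 .
\end{equation}

\begin{lemma}\label{lem:twist}
For $b\in\mathcal D^{n,q}(X,L)$, $q\ge1$, with support in $\Omega$,
\begin{equation}\label{eq:tw1}
\|(\theta_N'+w)^{1/2}\iota b\|^2\le\|h^{1/2}Tb\|^2+\|h^{1/2}T^*b\|^2-2\operatorname{Re}(T^*b,h'\iota b)+q\|(h\lambda)^{1/2}b\|^2 ,
\end{equation}
and equivalently
\begin{equation}\label{eq:tw2}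
\|(\theta_N'+w)^{1/2}\iota b\|^2+\|h^{1/2}T^*b\|^2\le\|h^{1/2}Tb\|^2+2\operatorname{Re}(T^*b,T^*(hb))+q\|(h\lambda)^{1/2}b\|^2 .
\end{equation}
\end{lemma}

\begin{proof}
Apply (T2) to the metric $\Phi'=\Phi-\log h$, for which $e^{-\Phi'}=he^{-\Phi}$. The formal adjoint of $T$ for $\Phi'$ is $b\mapsto h^{-1}T^*(hb)=T^*b-h^{-1}\iota_hb$ by \eqref{eq:leib}, where $\iota_h=h'\iota$. Its squared $\Phi'$-norm is $\|h^{1/2}T^*b\|^2-2\operatorname{Re}(T^*b,\iota_hb)+\|h^{-1/2}\iota_hb\|^2$. On the other side, $h\,i\partial\bar\partial\Phi'=\Xi+h^{-1}i\partial h\wedge\bar\partial h$ with $\Xi=h\,i\partial\bar\partial\Phi-i\partial\bar\partial h$, and the last term contributes $\|h^{-1/2}\iota_hb\|^2$. These two terms cancel: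
\[
\int\langle[\Xi,\Lambda]b,b\rangle e^{-\Phi}dV\le\|h^{1/2}Tb\|^2+\|h^{1/2}T^*b\|^2-2\operatorname{Re}(T^*b,h'\iota b).
\]
Off $S$, the chain rule, Lemma~\ref{lem:fun}(d) and $i\partial\bar\partial\tilde t=(i\partial\bar\partial\tilde\phi-i\partial\bar\partial\tilde\chi)/\delta$ give
\begin{align*}
\Xi&=h\,i\partial\bar\partial\tilde\phi-(h'-h\nu_N')\,i\partial\bar\partial\tilde t+(h\nu_N''-h'')\,i\partial\tilde t\wedge\bar\partial\tilde t\\
&=\Big(h-\frac{1-\theta_N}\delta\Big)i\partial\bar\partial\tilde\phi+\frac{1-\theta_N}\delta\,i\partial\bar\partial\tilde\chi+(\theta_N'+w)\,i\partial\tilde t\wedge\bar\partial\tilde t .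
\end{align*}
Since $h\ge1/\delta$, the first two coefficients are nonnegative with sum $h$. (Here $\tilde t\ge t_0$, that is, the normalization \eqref{eq:norm}, is used.) So $\Xi\ge-h\lambda\omega+(\theta_N'+w)\,i\partial\tilde t\wedge\bar\partial\tilde t$ on $\Omega\setminus S$, whose complement in $\Omega$ is a null set, and (T2) gives \eqref{eq:tw1}. By \eqref{eq:leib}, $2\operatorname{Re}(T^*b,T^*(hb))=2\|h^{1/2}T^*b\|^2-2\operatorname{Re}(T^*b,h'\iota b)$, which turns \eqref{eq:tw1} into \eqref{eq:tw2}.
\end{proof}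

\subsection{Smooth metrics on a Riemann surface}\label{sub:dim1}
Let $n=1$, let $S=\{p\}$ be one point, and let $\phi,\psi$ be smooth. Then $(\phi,\chi)$ is a smooth pair with loss $0$ on $X$, and $\tilde t=t$. A test form $\tau$ is a compactly supported section of $L^*$, $\ell(\tau)=u\,\tau(p)$ and $I=|u|^2e^{-\phi(p)}$. Let $\alpha=\star^{-1}\tau$, a $(1,1)$-form, so that $T\alpha=0$ for degree reasons. Apply \eqref{eq:tw1} to $b=\alpha$ and \eqref{eq:absorb} with $x=1$. The terms with $w$ cancel, and (D1), (D2) and Lemma~\ref{lem:fun}(a),(b) give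
\[
\|\theta_N'^{1/2}\iota\alpha\|^2\le\|\varpi^{1/2}T^*\alpha\|^2=\int\varpi\,e^{\nu_N}|\bar\partial\tau|^2e^\phi\le G_\infty\int\frac{|\bar\partial\tau|^2e^\phi}{c(t)} .
\]
The left side lives on the shell $\{N\le t\le N+1\}$, whose intersection with $\operatorname{supp}\tau$ shrinks to $p$ as $N\to\infty$. From $\langle f,\iota\alpha\rangle e^{-\Phi}dV=\bar\partial t\wedge f\,\tau$ we read off $\star\iota\alpha=-\tau\,\bar\partial t$. So in a coordinate $z=e^{-y/2}e^{i\vartheta}$ with $s=ze_S$, where $t=y+\psi$ and $|z|^{-2}i\,dz\wedge d\bar z=dy\,d\vartheta$, (D2) gives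
\[
\|\theta_N'^{1/2}\iota\alpha\|^2=\int\theta'(t-N)\,|z\,\partial t/\partial z|^2\,|\tau|^2e^{\phi+\nu_N(t)}\,dy\,d\vartheta .
\]
As $z\to0$, both $|z\,\partial t/\partial z|$ and $\partial t/\partial y$ tend to $1$; on the shell $0\le\nu_N\le\nu(N)\to0$; and $\int\theta'=1$. The integral therefore tends to $2\pi|\tau(p)|^2e^{\phi(p)}$. Multiplying by $I/2\pi$ gives Proposition~\ref{prop:main} in this case.

Three features of this argument are special.
\begin{enumerate}
\item[(1)] The metrics were smooth. In general we replace them by smooth pairs with losses $\lambda_m$ that are bounded and tend to $0$ a.e.\ (Section~\ref{sec:reg}).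
\item[(2)] $T\alpha=0$ held for free. For $n\ge2$ we replace $\alpha$ by an almost $\bar\partial$-closed form $a_m$ that $\ell$ cannot distinguish from $\alpha$. This form depends on the metric and has no compact support; the loss term $\int\lambda_m|a_m|^2$ tends to zero only because $a_m$ converges strongly (Section~\ref{sec:proj}).
\item[(3)] The shell integral was evaluated by continuity. Neither $a_m$ nor a singular $\phi$ allows that. Instead we write $\ell(\tau)$ as an integral over the shell against a smooth extension $\tilde U$ of $u$, apply the Cauchy--Schwarz inequality, and bound the mass of $\tilde U/s$ on the shell by $2\pi I$ in the limit (Section~\ref{sec:shell}).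
\end{enumerate}

\section{Regularization with a loss tending to zero almost everywhere}\label{sec:reg}

\begin{example}\label{ex:blowup}
Let $X$ be the blow-up of $\mathbb P^2$ at a point, $E$ the exceptional curve, $L=(E)$ and $\phi=\log|s_E|^2$, a psh metric. Every smooth metric $\tilde\phi$ on $L$ has $\int_Ei\partial\bar\partial\tilde\phi=2\pi\deg L|_E=-2\pi$. If $i\partial\bar\partial\tilde\phi\ge-\lambda\omega$, then $\sup\lambda\ge2\pi/\int_E\omega$. So the loss cannot tend to zero uniformly.
\end{example}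

The construction truncates the metric from below, which creates a bounded loss on the small set where the metric is very negative, and then glues local convolutions. Gluing requires convolutions in different charts to be uniformly close. A bounded psh function need not be continuous, but its convolution is uniformly close to its supremum over a small ball, and suprema over small balls hardly depend on the chart.

\begin{lemma}\label{lem:sup}
Let $p$ be psh on $B(0,4)\subset\mathbb C^n$ with $|p|\le A_0$, and let $m_r(x)=\sup_{\bar B(x,r)}p$. Then for fixed $K\ge1$, as $r\to0$, both $m_{Kr}-m_r$ and $m_r-p*\rho_r$ tend to $0$ uniformly on $\bar B(0,2)$.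
\end{lemma}

\begin{proof}
Fix $x$. The function $\zeta\mapsto\max_{|v|\le1}p(x+\zeta v)=m_{|\zeta|}(x)$ is upper semicontinuous and a supremum of subharmonic functions, hence subharmonic and radial. So $m_r(x)$ is nondecreasing and convex in $\log r$ for $r\le1$. Comparing slopes on $[\log r,\log Kr]$ and $[\log Kr,0]$ gives $0\le m_{Kr}-m_r\le2A_0\log K/\log\frac1{Kr}$ for $Kr<1$.

If $|x'-x|\le r/2$, then $B(x,r)\subset B(x',\frac{3r}2)\subset B(x,2r)$, and $m_{2r}(x)-p$ is nonnegative and superharmonic on $B(x,2r)$. Hence $m_{2r}(x)-p(x')$ is at least its average over $B(x',\frac{3r}2)$, which is at least $(2/3)^{2n}$ times its average over $B(x,r)$. Take the infimum over $x'$. Since $\rho_r\le r^{-2n}\sup\rho$, we get $0\le m_r-p*\rho_r\le m_{2r}-p*\rho_r\le C(m_{2r}-m_{r/2})$ with $C$ depending only on $n$ and $\rho$, and the first part applies.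
\end{proof}

\begin{lemma}\label{lem:reg}
Let $\xi$ be $\phi$ or $\chi$, and let $\Omega\Subset X$ be open. There are smooth metrics $\xi_m$ on $X$, with the same transition terms as $\xi$, such that $\xi_m\ge\xi$, $\xi_m\to\xi$ a.e., the $\xi_m$ are locally uniformly bounded above, and $i\partial\bar\partial\xi_m\ge-\lambda_m\omega$ on $\Omega$, where the $\lambda_m$ are measurable, $0\le\lambda_m\le\Lambda_0$ for a constant $\Lambda_0$, and $\lambda_m\to0$ a.e.\ on $\Omega$.
\end{lemma}

\begin{proof}
Let $\xi_0$ be a smooth metric with the same transition terms, so that $f=\xi-\xi_0$ is an upper semicontinuous function on $X$. Choose $\Omega\Subset\Omega'\Subset X$ and finitely many charts $z_j$ onto neighborhoods of $\bar B(0,4)$, over which $L$ and $(S)$ are trivialized, such that the sets $V_j=\{|z_j|<1\}$ cover $\bar\Omega'$. Let $V_j'=\{|z_j|<2\}$ and $\omega_j=i\partial\bar\partial|z_j|^2$, and fix $C_0$ with $i\partial\bar\partial\xi_0\ge-C_0\omega_j$ and $\omega_j\le C_0\omega$ on $\{|z_j|<4\}$ for all $j$.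

\emph{Step 1: truncation.} Let $g$ be smooth and convex with $0\le g'\le1$, $g(x)=x$ for $x\ge-1$ and $g$ constant for $x\le-3$, and let $g_M(x)=Mg(x/M)$ for $M\ge1$. Then $x\le g_M(x)\le\max(x,-M)$. Put $f^M=g_M(f)$, $\xi^M=\xi_0+f^M\ge\xi$, and $\lambda^M=1-g_M'(f)\in[0,1]$, with $g_M'(-\infty)=0$. The metric $\xi^M$ is locally bounded, and bounded above locally uniformly in $M$. At a point where $f>-\infty$ we have $\xi^M=\xi$ and $\lambda^M=0$ for $M\ge|f|$; so $\xi^M\to\xi$ and $\lambda^M\to0$ a.e. In chart $j$ let $f_\varepsilon=\xi*\rho_\varepsilon-\xi_0\downarrow f$. By convexity of $g_M$,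
\[
i\partial\bar\partial\big(\xi_0+g_M(f_\varepsilon)\big)\ge\big(1-g_M'(f_\varepsilon)\big)i\partial\bar\partial\xi_0+g_M'(f_\varepsilon)\,i\partial\bar\partial(\xi*\rho_\varepsilon)\ge-C_0\big(1-g_M'(f_\varepsilon)\big)\omega_j .
\]
As $\varepsilon\downarrow0$, $\xi_0+g_M(f_\varepsilon)$ decreases to $\xi^M$ and $g_M'(f_\varepsilon)\to g_M'(f)$ boundedly. So $p:=\xi^M+C_0|z_j|^2$ is a bounded psh function on $B(0,4)$, and $i\partial\bar\partial\xi^M\ge-C_0\lambda^M\omega_j$ as currents.

\emph{Step 2: local smoothing.} On $V_j'$ let $\xi_{j,\varepsilon}=\xi^M*_j\rho_\varepsilon+C_0\varepsilon^2$, with convolution in the chart and frames of index $j$, regarded as a smooth metric over $V_j'$. From $p*\rho_\varepsilon\ge p$ and $|z_j|^2*\rho_\varepsilon\le|z_j|^2+\varepsilon^2$ we get $\xi_{j,\varepsilon}\ge\xi^M$. As $\omega_j$ has constant coefficients, $i\partial\bar\partial\xi_{j,\varepsilon}\ge-C_0(\lambda^M*_j\rho_\varepsilon)\omega_j$. We claim that for fixed $M$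
\begin{equation}\label{eq:close}
\xi_{j,\varepsilon}-\xi_{k,\varepsilon}\to0\quad\text{uniformly on }V_j'\cap V_k'\text{ as }\varepsilon\to0 .
\end{equation}
Let $\sigma_j(x,r)$ be the supremum of the global function $f^M$ over the closed $z_j$-ball of radius $r$ about $x$. Since $\xi_0$ and $|z_j|^2$ are Lipschitz, $m_r(x)=\xi_0(x)+C_0|z_j(x)|^2+\sigma_j(x,r)+O(r)$ for the function $p$ of Step 1. Lemma~\ref{lem:sup} therefore says that $\xi_{j,\varepsilon}-\xi_0-\sigma_j(\cdot,\varepsilon)\to0$ and $\sigma_j(\cdot,K\varepsilon)-\sigma_j(\cdot,\varepsilon/K)\to0$ uniformly on $V_j'$. The coordinate change is bi-Lipschitz on small balls about points of the compact set $\bar V_j'\cap\bar V_k'$, with a uniform constant $K$, so $\sigma_j(x,\varepsilon/K)\le\sigma_k(x,\varepsilon)\le\sigma_j(x,K\varepsilon)$ for small $\varepsilon$. Thus $\sigma_j(\cdot,\varepsilon)-\sigma_k(\cdot,\varepsilon)\to0$ uniformly, and \eqref{eq:close} follows.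

\emph{Step 3: gluing.} Given $\varsigma\in(0,1]$, take $\varepsilon$ so small that all differences in \eqref{eq:close} are at most $\varsigma$. Let $u_j=\xi_{j,\varepsilon}+2\varsigma(\frac52-|z_j|^2)$ on $V_j'$, and for $x\in\Omega'$ let $H(x)=M_\varsigma\big((u_j(x))_{j:\,x\in V_j'}\big)$. The added term is $\ge3\varsigma$ on $V_j$, $\le-2\varsigma$ where $|z_j|^2\ge\frac72$, and $\le5\varsigma$ everywhere. Let $x_0\in\Omega'$, say $x_0\in V_k$. If $x_0\in\partial V_j'$, then at points of $V_j'\cap V_k$ near $x_0$ we have $u_k-u_j\ge-\varsigma+3\varsigma+2\varsigma>2\varsigma$, so $u_j$ may be deleted by (T6). Hence near $x_0$ the function $H$ is the regularized maximum of the fixed family $\{u_j:x_0\in V_j'\}$, and $H$ is a smooth metric on $\Omega'$. By (T6), with maxima over those $j$ for which $x\in V_j'$,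
\[
0\le H-\xi^M\le\max_j(\xi_{j,\varepsilon}-\xi^M)+6\varsigma,\qquad i\partial\bar\partial H\ge-C_0\big(C_0\max_j\lambda^M*_j\rho_\varepsilon+2\varsigma\big)\omega .
\]

\emph{Step 4: parameters.} Take $M=m$, $\varsigma=1/m$, and $\varepsilon=\varepsilon_m\le1$ so small that in addition $\|\xi_{j,\varepsilon_m}-\xi^m\|_{L^1(V_j')}\le1/m$ for all $j$. Call the result $H_m$ and the coefficient of $-\omega$ above $\lambda_m$. Then $H_m-\xi^m\to0$ in $L^1(\Omega')$, and the $H_m$ are locally uniformly bounded above. Also $0\le\lambda_m\le C_0(C_0+2)$, and $\lambda_m\to0$ in $L^1(\Omega')$ because $\|\lambda^m*_j\rho_{\varepsilon_m}\|_{L^1(B(0,2))}\le\|\lambda^m\|_{L^1(B(0,3))}\to0$ by dominated convergence. Along a subsequence, which we renumber, $H_m\to\xi$ and $\lambda_m\to0$ a.e.\ on $\Omega'$.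

To extend to $X$, take $\eta\in C_c^\infty(\Omega')$ with $0\le\eta\le1$ and $\eta=1$ on $\Omega$, a locally finite partition of unity $(\eta_l)$ with compact supports in trivializing charts, and $\varepsilon_l'>0$ so small that $\xi*_l\rho_{\varepsilon_l'}$ is defined near $\operatorname{supp}\eta_l$. Put $\xi_m=\eta H_m+(1-\eta)\sum_l\eta_l\,(\xi*_l\rho_{\varepsilon_l'/m})$. A pointwise convex combination of metrics is a metric, the convolutions decrease to $\xi$, and $\xi_m=H_m$ on $\Omega$.
\end{proof}

Approximating $\phi$ and $\chi$ separately may destroy the inequality $t\ge t_0$. One more regularized maximum restores it.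

\begin{proposition}\label{prop:pairs}
Let $\Omega\Subset X$ be open. There are smooth pairs $(\phi_m,\chi_m)$ with loss $\lambda_m$ on $\Omega$, and associated functions $t_m=(\phi_m-\chi_m)/\delta-\log|s|^2\ge t_0$, such that:
\begin{enumerate}
\item[(A1)] $0\le\lambda_m\le\Lambda_0$ and $\lambda_m\to0$ a.e.\ on $\Omega$;
\item[(A2)] $\phi_m\ge\phi$, $\chi_m\ge\chi$, both sequences are locally uniformly bounded above, and $\phi_m\to\phi$, $t_m\to t$ a.e.;
\item[(A3)] locally the $t_m$ have a common majorant lying in $L^r$ for all $r<\infty$.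
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\phi_m^0$ and $\chi_m$ be given by Lemma~\ref{lem:reg}, with $\lambda_m$ the maximum of the two losses, and put $\phi_m=M_{1/m}(\phi_m^0,\ \chi_m+\delta\log|s|^2+1)$. Both entries are metrics on $L$. The second tends to $-\infty$ at $S$, so $\phi_m=\phi_m^0$ near $S$ and $\phi_m$ is smooth. Off $S$, $\log|s|^2$ is pluriharmonic, so (T6) gives $i\partial\bar\partial\phi_m\ge-\lambda_m\omega$ on $\Omega$. From $\phi_m\ge\chi_m+\delta\log|s|^2+1$ we get $t_m\ge1/\delta$. Further $\phi_m\ge\phi_m^0\ge\phi$, the $\phi_m$ are locally uniformly bounded above, and $\phi_m\to\max(\phi,\chi+\delta\log|s|^2+1)=\max(\phi,\phi-\delta t+1)=\phi$ a.e., because $t\ge1/\delta$. If $\phi_m\le C$ locally, then $t_m\le(C-\chi)/\delta-\log|s|^2$, and (T3) gives (A3).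
\end{proof}

For fixed $N>t_0$ put $\Phi_m=\phi_m+\nu_N(t_m)$ and $\Phi_\infty=\phi+\nu_N(t)$. By Lemma~\ref{lem:fun}(b) and (A2), the $\Phi_m$ ($m\le\infty$) are locally uniformly bounded above, $\Phi_m\to\Phi_\infty$ a.e., and
\begin{equation}\label{eq:dom}
e^{-\Phi_m}\le e^{-\phi_m}\le e^{-\phi}\le e^{\nu(t_0)}e^{-\Phi_\infty}\qquad(m<\infty).
\end{equation}

\section{A penalized projection onto closed forms}\label{sec:proj}

Fix $\tau\in\mathcal D^{0,n-1}(X,L^*)$, $N$, $\Omega$ and the metrics $\Phi_m$. Suppose that $\alpha=\star^{-1}\tau$ could be written as $a+T^*\beta$ with $Ta=0$. By (D1), $\star T^*\beta$ is $\bar\partial$-exact, and $\ell$ vanishes on $\bar\partial$-exact test forms by Stokes' theorem on $S$; so $a$ could replace $\alpha$. But the range of $T^*$ need not be closed, so there may be no such $\beta$ in $L^2$, and without a bound on $\beta$ we cannot cut off. We therefore penalize $Ta$ instead of requiring it to vanish: for a parameter $\sigma\in(0,1)$, $a$ will be the minimizer of $\|b-\alpha\|^2+\sigma^{-1}\|Tb\|^2$.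

For $m\le\infty$ write $\|\cdot\|_m=\|\cdot\|_{\Phi_m}$. Since $\Phi_m$ is locally bounded above, convergence in $\|\cdot\|_m$ implies convergence in $L^2_{\mathrm{loc}}$. Hence the space $\mathcal W_m$ of $L$-valued $(n,1)$-forms $b$ with $\|b\|_m<\infty$ and $\|\bar\partial b\|_m<\infty$ ($\bar\partial$ in the sense of distributions) is a Hilbert space for
\[
\mathcal E_m(b,b')=(b,b')_m+\sigma^{-1}(\bar\partial b,\bar\partial b')_m,\qquad\mathcal E_m(b)=\mathcal E_m(b,b).
\]
By (D3) the functional $b\mapsto\int b\wedge\tau$ is bounded on $\mathcal W_m$. Let $a_m\in\mathcal W_m$ be its Riesz representative and $\beta_m=\sigma^{-1}\bar\partial a_m$: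
\begin{equation}\label{eq:riesz}
\mathcal E_m(b,a_m)=\int_Xb\wedge\tau\quad(b\in\mathcal W_m),\qquad\mathcal E_m(a_m)=\sup_{b\ne0}\frac{|\int b\wedge\tau|^2}{\mathcal E_m(b)} .
\end{equation}

\begin{lemma}\label{lem:ab}
Let $m<\infty$, $\Phi=\Phi_m$, $\alpha=\star^{-1}\tau\in\mathcal D^{n,1}(X,L)$, $a=a_m$, $\beta=\beta_m$. Then $a$ and $\beta$ are smooth,
\begin{equation}\label{eq:ids}
T^*\beta=\alpha-a,\quad Ta=\sigma\beta,\quad T\beta=0,\quad T^*a=T^*\alpha,\quad TT^*\beta=T\alpha-\sigma\beta ,
\end{equation}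
\begin{equation}\label{eq:bds}
\|a\|\le\|\alpha\|,\qquad\|\beta\|\le\sigma^{-1/2}\|\alpha\|,\qquad\|T^*\beta\|\le2\|\alpha\| .
\end{equation}
\end{lemma}

\begin{proof}
For $b\in\mathcal D^{n,1}$, \eqref{eq:riesz} reads $(b,a)+(Tb,\beta)=(b,\alpha)$, which is the first identity in the sense of distributions. The second is the definition of $\beta$, the third follows from $TT=0$, and applying $T^*$ and $T$ to the first gives the last two. Then $(TT^*+T^*T+\sigma)a=TT^*\alpha+\sigma\alpha$ is smooth, and the operator on the left is elliptic, so $a$ and $\beta$ are smooth. Finally $\|a\|^2+\sigma\|\beta\|^2=\mathcal E_m(a)=(a,\alpha)\le\|a\|\,\|\alpha\|$ gives the first two bounds, and the third follows from $T^*\beta=\alpha-a$.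
\end{proof}

For $n=1$ this gives $\beta=0$ and $a=\alpha$. The next lemma neutralizes the loss of positivity. Boundedness of $\|a_m\|_m$ would not suffice, since the mass of $a_m$ could concentrate on the small sets where $\lambda_m$ is not small. Strong convergence excludes this.

\begin{lemma}\label{lem:strong}
$\mathcal E_m(a_m-a_\infty)\to0$ as $m\to\infty$. Consequently
\[
\int_\Omega\lambda_m\big(|a_m|^2+|\beta_m|^2\big)e^{-\Phi_m}dV\to0 .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:dom}, $a_\infty\in\mathcal W_m$, and $\mathcal E_m(a_\infty)\to\mathcal E_\infty(a_\infty)$ by dominated convergence. Also $\mathcal E_m(a_\infty,a_m)=\int a_\infty\wedge\tau=\mathcal E_\infty(a_\infty)$. Hence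
\[
\mathcal E_m(a_m-a_\infty)=\mathcal E_m(a_m)-2\mathcal E_\infty(a_\infty)+\mathcal E_m(a_\infty),
\]
and it suffices to show that $e:=\limsup\mathcal E_m(a_m)\le\mathcal E_\infty(a_\infty)$. By (D3), $\mathcal E_m(a_m)\le\int|\tau|_\omega^2e^{\Phi_m}dV$, which is bounded in $m$; so $e<\infty$, and we may assume $e>0$.

Fix a smooth metric $\Phi^\circ$ on $L$ and put $g_m=e^{-(\Phi_m-\Phi^\circ)/2}$, so that $\|b\|_m=\|g_mb\|_{\Phi^\circ}$. Choose a subsequence along which $\mathcal E_m(a_m)\to e$ and $g_ma_m\rightharpoonup x$, $g_m\bar\partial a_m\rightharpoonup x'$ weakly in $L^2(\Phi^\circ)$. The functions $1/g_m$ are locally uniformly bounded and converge a.e.\ to $1/g_\infty$, so $\gamma/g_m\to\gamma/g_\infty$ strongly for every compactly supported $L^2$ form $\gamma$. Therefore $a_m\rightharpoonup a:=x/g_\infty$ and $\bar\partial a_m\rightharpoonup x'/g_\infty$ weakly in $L^2_{\mathrm{loc}}$, and $\bar\partial a=x'/g_\infty$. As $g_\infty$ is finite and positive a.e., $a\in\mathcal W_\infty$ and $\mathcal E_\infty(a)=\|x\|_{\Phi^\circ}^2+\sigma^{-1}\|x'\|_{\Phi^\circ}^2\le e$.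 Moreover $\int a\wedge\tau=\lim\int a_m\wedge\tau=e>0$. By \eqref{eq:riesz}, $\mathcal E_\infty(a_\infty)\ge e^2/\mathcal E_\infty(a)\ge e$.

For the consequence, (A1) and \eqref{eq:dom} give
\[
\int_\Omega\lambda_m|a_m|^2e^{-\Phi_m}dV\le2\Lambda_0\|a_m-a_\infty\|_m^2+2e^{\nu(t_0)}\int_\Omega\lambda_m|a_\infty|^2e^{-\Phi_\infty}dV ,
\]
and the last integral tends to $0$ by dominated convergence. The same inequality holds with $\beta$ in place of $a$, and $\|\beta_m-\beta_\infty\|_m^2\le\sigma^{-1}\mathcal E_m(a_m-a_\infty)$.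
\end{proof}

\section{Local extensions and their mass on shells}\label{sec:shell}

We want a smooth extension $\tilde U$ of $u$ whose mass $\int\theta_N'(t)|\tilde U/s|^2e^{-\phi}$ is asymptotically at most $2\pi I$. This compares $e^{-\phi}$ on small circles transverse to $S$ with its value on $S$. The sub-mean value inequality alone does not do this: it bounds the exponential of the mean of $-\phi$, and the mean of $e^{-\phi}$ is larger. The comparison holds when $|\phi|$ at the center is small relative to $-\log$ of the radius, because then the Riesz measure has little mass nearby.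

\begin{lemma}\label{lem:disc}
There is a function $\Gamma:(64,\infty)\to[1,\infty)$ with $\Gamma(y)\to1$ as $y\to\infty$ such that, for $y>64$ and every subharmonic $f\le0$ on the unit disc with $|f(0)|\le\sqrt y$,
\[
\frac1{2\pi}\int_0^{2\pi}e^{-f(e^{-y/2}e^{i\vartheta})}d\vartheta\le\Gamma(y)\,e^{-f(0)} .
\]
\end{lemma}

\begin{proof}
Let $\mu=\frac1{2\pi}\Delta f$, and let $D_R$ be the disc of radius $R<1$. The Poisson--Jensen formula says that on $D_R$
\[
f=\mathcal P_R-\int_{D_R}g_R(\cdot,\zeta)\,d\mu(\zeta),\qquad g_R(z,\zeta)=\log\frac{|R^2-\bar\zeta z|}{R|z-\zeta|}\ge0 ,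
\]
where $\mathcal P_R\le0$ is the Poisson integral of $f|_{\partial D_R}$. Put $R=e^{-y/4}\le\frac12$, $r=R^2=e^{-y/2}$ and $\mathfrak m=\mu(D_R)$. The formula on $D_{\sqrt R}$ at $z=0$ gives $|f(0)|\ge\mathfrak m\log(\sqrt R/R)=\mathfrak my/8$, so $\mathfrak m\le8/\sqrt y<1$; also $\mu(\{0\})=0$.

Let $|z|=r$ with $f(z)>-\infty$. Harnack's inequality on $D_R$ gives $-\mathcal P_R(z)\le\frac{1+R}{1-R}(-\mathcal P_R(0))\le(1+4R)(-\mathcal P_R(0))$. Since $|f(0)|=-\mathcal P_R(0)+\int g_R(0,\zeta)\,d\mu$,
\[
-f(z)\le(1+4R)|f(0)|+\int_{D_R}k(z,\zeta)\,d\mu(\zeta),\qquad k:=g_R(z,\zeta)-g_R(0,\zeta)\le\log\frac{2|\zeta|}{|z-\zeta|} .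
\]
If $\mathfrak m=0$ the integral vanishes. If $\mathfrak m>0$, Jensen's inequality for the probability measure $\mu/\mathfrak m$ gives $\exp\int k\,d\mu\le\frac1{\mathfrak m}\int e^{\mathfrak mk}d\mu$. For $\zeta\ne0$ we have $|\zeta|/|z-\zeta|=|1-z/\zeta|^{-1}$, and if $|\zeta|<r$ also $|\zeta|/|z-\zeta|\le|1-\zeta/z|^{-1}$. Since $|1-xe^{i\vartheta}|\ge|\sin\vartheta|$ for real $x$, the mean of $(|\zeta|/|z-\zeta|)^{\mathfrak m}$ over $|z|=r$ is in both cases at most $C(\mathfrak m)$, where $C(x)=\frac1{2\pi}\int_0^{2\pi}|\sin\vartheta|^{-x}d\vartheta$. The function $C$ is finite and nondecreasing on $[0,1)$, and $C(x)\to1$ as $x\to0$ by dominated convergence. So the lemma holds with $\Gamma(y)=\exp(4e^{-y/4}\sqrt y)\,2^{8/\sqrt y}\,C(8/\sqrt y)$.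
\end{proof}

The local extension (T5) carries the factor $(1-\log|z_1|)^{-2}$, which on a shell is comparable to $N^{-2}$ only where $\phi$ is not too negative. Strong openness supplies an extra factor $e^{-\gamma\phi}$ that makes the region of very negative $\phi$ negligible. The resulting bounds control the total mass of all shells up to level $N$, so we obtain a statement about averages in $N$, which is enough.

\begin{lemma}\label{lem:shell}
Let $K\subset X$ be compact. There are an open neighborhood $O$ of $K$ and a smooth section $\tilde U$ of $K_X+(S)+L$ over $O$ with $\tilde U=ds\wedge u$ on $S\cap O$ such that: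
\begin{enumerate}
\item[(i)] $\int_K|\bar\partial\tilde U/s|_\omega^2e^{-\phi}dV<\infty$ and $\tilde U/s\in L^1(K)$;
\item[(ii)] for each $N$ and each sequence as in Proposition~\ref{prop:pairs}, the forms $\theta_N'(t_m)|\tilde U/s|^2e^{-\phi_m}$ have an integrable majorant on $K$ independent of $m$;
\item[(iii)] $A_N:=\int_K\theta_N'(t)|\tilde U/s|^2e^{-\phi}$ satisfies $\liminf_{N\to\infty}A_N\le2\pi I$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Construction.} Around a point of $K\cap S$ choose a chart $P$ centered at the point, identified with the unit polydisc and relatively compact in a larger chart, with frames such that $s=z_1e_S$, $\phi\le0$ and $\chi\le C$ on $P$, where $C\ge0$. Put $y=-\log|z_1|^2>0$, so that $t=y+(\phi-\chi)/\delta$, and write $u=u(z')\,dz'\otimes e_L$. If $\phi\equiv-\infty$ on $S\cap P$, then $u=0$ there because $I<\infty$, and we put $U_P=0$. Otherwise $\phi|_{S\cap P}$ is psh, and by (T4) on $S$ (trivially if $n=1$), after shrinking $P$ and rescaling coordinates and $e_S$, we have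 $\int_{S\cap P}|u|^2e^{-(1+\gamma)\phi}d\lambda'<\infty$ for some $\gamma>0$. Since $1-\log|z_1|\le1+y$, (T5) with $p=(1+\gamma)\phi$ gives $U_P=F\,dz_1\wedge dz'\otimes e_S\otimes e_L$ with $F(0,z')=u(z')$ and
\begin{equation}\label{eq:loc}
\int_P|F|^2|z_1|^{-2}(1+y)^{-2}e^{-(1+\gamma)\phi}d\lambda<\infty .
\end{equation}
Around a point of $K\setminus S$ take a chart disjoint from $S$ with the zero section. Choose a finite subcover $(P_j)$ with sections $U_j$, and $\eta_j\in C_c^\infty(P_j)$ with $\eta_j\ge0$, $\sum\eta_j\le1$, and $\sum\eta_j=1$ on an open $O\supset K$. As $\phi\le0$ in the frames used, \eqref{eq:loc} persists for smaller $\gamma$, so one $\gamma$ serves for all $j$. Put $\tilde U=\sum\eta_jU_j$. In all cases $U_j=ds\wedge u$ on $S\cap P_j$, so $\tilde U=ds\wedge u$ on $S\cap O$. By the Cauchy--Schwarz inequality $|\tilde U|^2\le\sum\eta_j|U_j|^2$.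

(i) $\tilde U$ is bounded on $K$ and $1/|z_1|$ is locally integrable, so $\tilde U/s\in L^1(K)$. On $O$ we have $\sum\eta_i=1$ and $\sum\bar\partial\eta_j=0$, so $\bar\partial\tilde U/s=\sum_{i,j}\eta_i\,\bar\partial\eta_j\wedge v_{ji}$, where $v_{ji}=(U_j-U_i)/s$ is holomorphic on $P_i\cap P_j$ because $U_j=U_i$ on $S$. It suffices to show $\int_Z|v|^2e^{-\phi}<\infty$ for $v=v_{ji}$ and the compact set $Z=\operatorname{supp}\eta_i\cap\operatorname{supp}\eta_j$, on which $v$ is bounded. If $U_i=U_j=0$ then $v=0$. If exactly one of them is nonzero, \eqref{eq:loc} in its chart gives $\int_Z|v|^2(1+y)^{-2}e^{-(1+\gamma)\phi}d\lambda<\infty$. If both are nonzero, the two functions $y$, and the two weights $\phi$, differ on $Z$ by bounded functions, and $|v|^2\le2|U_i/s|^2+2|U_j/s|^2$ gives the same conclusion. By H\"older's inequality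
\[
\int_Z|v|^2e^{-\phi}d\lambda\le\Big(\int_Z|v|^2(1+y)^{-2}e^{-(1+\gamma)\phi}d\lambda\Big)^{\frac1{1+\gamma}}\Big(\int_Z|v|^2(1+y)^{2/\gamma}d\lambda\Big)^{\frac\gamma{1+\gamma}}<\infty .
\]

(ii) Fix $j$ with $U_j\ne0$ and let $C'\ge0$ bound the $\chi_m$ on $\operatorname{supp}\eta_j$. Where $\theta_N'(t_m)\ne0$ we have $t_m\le N+1$, hence $y=t_m-(\phi_m-\chi_m)/\delta\le N+1+(C'+|\phi|)/\delta$, and
\[
|F|^2|z_1|^{-2}e^{-\phi_m}\le\big[|F|^2|z_1|^{-2}(1+y)^{-2}e^{-(1+\gamma)\phi}\big]\,(1+y)^2e^{-\gamma|\phi|} .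
\]
The bracket is integrable by \eqref{eq:loc}, and the remaining factor is at most $\sup_{x\ge0}(N+2+(C'+x)/\delta)^2e^{-\gamma x}<\infty$.

(iii) For $r\ge t_0$, $\int_{t_0}^N\theta'(r-N')\,dN'=\theta(r-t_0)-\theta(r-N)$ is at most $1$ and vanishes for $r\ge N+1$. So $\int_{t_0}^NA_{N'}dN'\le\sum_j\int_{\{t\le N+1\}}\eta_j|U_j/s|^2e^{-\phi}$. We show that for each $j$ with $U_j\ne0$
\begin{equation}\label{eq:avg}
\limsup_{N\to\infty}\frac1N\int_{\{t\le N+1\}}\eta_j|U_j/s|^2e^{-\phi}\le2\pi\int_S\eta_j\,c_{n-1}u\wedge\bar u\,e^{-\phi} .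
\end{equation}
Summing over $j$ then shows that the averages of $A_{N'}$ over $[t_0,N]$ have upper limit at most $2\pi I$, which implies (iii).

Drop the index $j$ and write $z_1=e^{-y/2}e^{i\vartheta}$, $d\mathbf m=dy\,d\vartheta\,d\lambda'$, $\Psi=\eta|F|^2e^{-\phi}$. Since $|z_1|^{-2}d\lambda(z_1)=\frac12dy\,d\vartheta$ and $c_ndz\wedge d\bar z=2^nd\lambda$, we have $\eta|U_j/s|^2e^{-\phi}=2^{n-1}\Psi\,d\mathbf m$, while $c_{n-1}u\wedge\bar u=2^{n-1}|u|^2d\lambda'$. So \eqref{eq:avg} says that $\limsup\frac1N\int_{\{t\le N+1\}}\Psi\,d\mathbf m\le2\pi J$, where $J=\int\eta(0,z')|u|^2e^{-\phi(0,z')}d\lambda'$. Let $P'\subset P$ be a closed polydisc centered at $0$ containing $\operatorname{supp}\eta$. On $P'$ the functions $F$ and $\eta|F|^2$ are bounded and Lipschitz, so for some $C_1$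
\begin{equation}\label{eq:lip}
\eta|F|^2\le C_1,\qquad\eta|F|^2\le2|u(z')|^2+C_1e^{-y},\qquad\eta|F|^2\le\eta(0,z')|u(z')|^2+C_1e^{-y/2}
\end{equation}
on $P'$, hence on $P$. Fix $y_0>64$, and split $\{t\le N+1\}$ into four regions.

(1) $e^{-\phi}>(1+y)^{2/\gamma}$. Here $e^{\gamma\phi}\le(1+y)^{-2}$, so $\Psi\le\eta|F|^2(1+y)^{-2}e^{-(1+\gamma)\phi}$, and the contribution is bounded independently of $N$ by \eqref{eq:loc}.

In the other regions $e^{-\phi}\le(1+y)^{2/\gamma}$. Then $t\le N+1$ gives $y\le N+1+\frac C\delta+\frac2{\gamma\delta}\log(1+y)$. For every $x\in(0,1)$ the last term is at most $xy+C_x$, so $y\le N^*$ for a number $N^*$ with $\limsup N^*/N\le1$.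

(2) $y\le y_0$. Here $\Psi\le C_1(1+y_0)^{2/\gamma}$ on a set of finite $\mathbf m$-measure independent of $N$.

(3) $y>y_0$ and $\phi(0,z')<-\sqrt y$. Here $\Psi\le(1+y)^{2/\gamma}(2|u|^2+C_1e^{-y})$, and
\[
\int_{\{\phi(0,z')<-\sqrt y\}}|u|^2d\lambda'\le e^{-\sqrt y}\int_{S\cap P}|u|^2e^{-\phi}d\lambda' .
\]
The contribution is at most a constant times $\int_0^\infty(1+y)^{2/\gamma}(e^{-\sqrt y}+e^{-y})\,dy<\infty$.

(4) $y_0<y\le N^*$ and $\phi(0,z')\ge-\sqrt y$. By the third bound in \eqref{eq:lip} and Lemma~\ref{lem:disc} for $\phi(\cdot,z')$, the integral of $\Psi$ over $(\vartheta,z')$ at level $y$ is at most $2\pi\Gamma(y)\big[J+C_2e^{-y/2+\sqrt y}\big]$ with $C_2=C_1\pi^{n-1}$. The contribution is at most $2\pi JN^*\sup_{y\ge y_0}\Gamma(y)+O(1)$.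

Divide by $N$, let $N\to\infty$ and then $y_0\to\infty$.
\end{proof}

\section{Proof of the main inequality}\label{sec:main}

Fix $\tau\in\mathcal D^{0,n-1}(X,L^*)$ and put
\[
R=\int\frac{|\bar\partial\tau|^2e^\phi}{c(t)},\qquad Q=e^{\nu(t_0)}\int\varpi(t)|\tau|_\omega^2e^\phi dV,\qquad Y=e^{\nu(t_0)}\int|\tau|_\omega^2e^\phi dV .
\]
These numbers are finite by (H), Lemma~\ref{lem:fun}(a) and (T3), and depend only on $\tau$ and the data.

\subsection*{Order of the choices}
Two cutoffs are needed. The first, $\kappa$, produces a compactly supported form to put into the residue formula; $\tilde U$ depends on its support, so it must be fixed while $N\to\infty$. The second, $\hat\kappa$, allows us to apply Lemma~\ref{lem:twist}; its error is multiplied by $B_N\to\infty$, so its gradient must shrink with $N$.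
\begin{enumerate}
\item Fix $\sigma,\epsilon\in(0,1)$ and, by (T1), $\kappa$ equal to $1$ near $\operatorname{supp}\tau$ with $|\bar\partial\kappa|\le\epsilon$. Let $K=\operatorname{supp}\kappa$, and take $O,\tilde U,A_N$ from Lemma~\ref{lem:shell}.
\item Fix $N>t_0$, put $B=B_N$ and $C_N=16B/\sigma$, and choose $\hat\epsilon\in(0,1)$ with $C_N\hat\epsilon\,Y\le1/N$. By (T1) take $\hat\kappa$ equal to $1$ near $K$ with $|\bar\partial\hat\kappa|\le\hat\epsilon$. Let $\Omega\Subset X$ be a neighborhood of $\operatorname{supp}\hat\kappa$, and take the smooth pairs of Proposition~\ref{prop:pairs} for $\Omega$.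
\item Fix $m<\infty$ and use the notation of Lemmas~\ref{lem:twist} and~\ref{lem:ab} with $\Phi=\Phi_m$, $\tilde t=t_m$, $\lambda=\lambda_m$.
\end{enumerate}
Put
\[
R_m=\|\varpi^{1/2}T^*\alpha\|^2,\qquad Q_m=\|\varpi^{1/2}\alpha\|^2,\qquad\Delta_m=\hat\epsilon\|\alpha\|^2+\int_\Omega\lambda_m(|a|^2+|\beta|^2)e^{-\Phi_m}dV .
\]
The limits will be taken in the order $m\to\infty$, $N\to\infty$, $\epsilon\to0$, $\sigma\to0$.

\subsection*{Step 1: estimate of $\beta$}
We need $\beta$ twice: the term $\|h^{1/2}Ta\|^2=\sigma^2\|h^{1/2}\beta\|^2$ must be $O(\sigma)$ uniformly in $N$, which \eqref{eq:bds} does not give since $h$ is only bounded by $B_N$; and $\iota\beta$ will appear on the shell when $\beta$ is cut off by $\kappa$. We claim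
\begin{equation}\label{eq:s1}
\|\theta_N'^{1/2}\iota(\hat\kappa\beta)\|^2+2\sigma\|h^{1/2}\hat\kappa\beta\|^2\le2Q_m+13B\sigma^{-1}\Delta_m .
\end{equation}
Apply \eqref{eq:tw2} with $q=2$ to $b=\hat\kappa\beta$. By \eqref{eq:ids} and \eqref{eq:leib}, $Tb=\bar\partial\hat\kappa\wedge\beta$ and $T^*b=\hat\kappa T^*\beta-\iota_{\hat\kappa}\beta$. We expand $(T^*b,T^*(hb))$. Since $\hat\kappa=1$ near $\operatorname{supp}\alpha$, \eqref{eq:ids} gives $T(\hat\kappa T^*\beta)=\bar\partial\hat\kappa\wedge T^*\beta+T\alpha-\sigma b$, and $(T\alpha,hb)=(\alpha,T^*(hb))=(h\alpha,T^*b)-(\alpha,h'\iota b)$. Also $(\iota_{\hat\kappa}\beta,T^*(hb))=(h\iota_{\hat\kappa}\beta,T^*b)-(\iota_{\hat\kappa}\beta,h'\iota b)$. Therefore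
\begin{align*}
(T^*b,T^*(hb))={}&-\sigma\|h^{1/2}b\|^2+(h\alpha,T^*b)-(\alpha,h'\iota b)+(\iota_{\hat\kappa}\beta,h'\iota b)\\
&+(\bar\partial\hat\kappa\wedge T^*\beta,hb)-(h\iota_{\hat\kappa}\beta,T^*b).
\end{align*}
The first term, doubled, moves to the left side. For the next three, the inequality $2xx'\le x^2+x'^2$ and the two inequalities \eqref{eq:absorb} with $x=\frac12$ give
\begin{align*}
2|(h\alpha,T^*b)|&\le\|h^{1/2}T^*b\|^2+\|h^{1/2}\alpha\|^2,\\
2|(\alpha,h'\iota b)|&\le\tfrac12\|w^{1/2}\iota b\|^2+2\|(\varpi-h)^{1/2}\alpha\|^2,\\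
2|(\iota_{\hat\kappa}\beta,h'\iota b)|&\le\tfrac12\|w^{1/2}\iota b\|^2+2B\hat\epsilon^2\|\beta\|^2 .
\end{align*}
The terms $\|h^{1/2}T^*b\|^2$ and $\|w^{1/2}\iota b\|^2$ cancel against the left side of \eqref{eq:tw2}, and the terms in $\alpha$ add up to at most $2Q_m$ because $h+2(\varpi-h)\le2\varpi$. The rest is estimated by \eqref{eq:bds}, $h\le B$, $\hat\epsilon<1$ and $1\le\sigma^{-1/2}\le\sigma^{-1}$. In units of $B\sigma^{-1}\hat\epsilon\|\alpha\|^2$, the term $\|h^{1/2}Tb\|^2\le B\hat\epsilon^2\|\beta\|^2$ contributes at most $1$; the term $2B\hat\epsilon^2\|\beta\|^2$ at most $2$; the term $2|(\bar\partial\hat\kappa\wedge T^*\beta,hb)|\le2B\hat\epsilon\|T^*\beta\|\,\|\beta\|$ at most $4$; and the term $2|(h\iota_{\hat\kappa}\beta,T^*b)|\le2B\hat\epsilon\|\beta\|(\|T^*\beta\|+\|\beta\|)$ at most $6$. The loss term is at most $2B\int_\Omega\lambda_m|\beta|^2e^{-\Phi_m}dV$. This proves \eqref{eq:s1}.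

\subsection*{Step 2: estimate of $a$}
This is the analog of the computation in \S\ref{sub:dim1}. Apply \eqref{eq:tw1} with $q=1$ to $b=\hat\kappa a$. By \eqref{eq:ids}, $Tb=\sigma\hat\kappa\beta+\bar\partial\hat\kappa\wedge a$ and $T^*b=T^*\alpha-\iota_{\hat\kappa}a$, and the last two forms have disjoint supports. On $\operatorname{supp}\alpha$ use the first inequality of \eqref{eq:absorb}, and elsewhere use it where $t_m\le N+1$ and $h'=0$, $h\le B$ where $t_m>N+1$; with $x=1$ this gives pointwise
\[
h|T^*b|^2-2\operatorname{Re}\langle T^*b,h'\iota b\rangle\le w|\iota b|^2+\varpi|T^*\alpha|^2+B\hat\epsilon^2|a|^2 .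
\]
By \eqref{eq:s1}, $\|h^{1/2}Tb\|^2\le2\sigma^2\|h^{1/2}\hat\kappa\beta\|^2+2B\hat\epsilon^2\|a\|^2\le2\sigma Q_m+13B\Delta_m+2B\hat\epsilon^2\|a\|^2$. The terms $3B\hat\epsilon^2\|a\|^2$ and the loss term add up to at most $3B\Delta_m$. Hence
\begin{equation}\label{eq:s2}
\|\theta_N'^{1/2}\iota(\hat\kappa a)\|^2\le R_m+2\sigma Q_m+C_N\Delta_m .
\end{equation}

\subsection*{Step 3: $\ell(\tau)$ as an integral over the shell}
Let $a''=\alpha-T^*(\kappa\beta)$. Since $T^*(\kappa\beta)=\kappa(\alpha-a)-\iota_\kappa\beta$ and $\kappa\alpha=\alpha$,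
\[
a''=\kappa a+\iota_\kappa\beta ,
\]
a smooth form supported in $K$. By (D1), $\tau'':=\star a''=\tau-(-1)^n\bar\partial\mu$ with $\mu=\star(\kappa\beta)\in\mathcal D^{0,n-2}(X,L^*)$. So $\bar\partial\tau''=\bar\partial\tau$, and $\ell(\tau'')=\ell(\tau)$ because $u\wedge\bar\partial\mu=\pm d(u\wedge\mu)$ on $S$, $u$ being holomorphic. The function $\Theta=\theta_N(t_m)$ is smooth and equals $1$ near $S$. Lemma~\ref{lem:res} for $V=\Theta\tilde U$ and $\tau''$ gives $2\pi i\,\ell(\tau)=J_0-J_1-J_2$ with
\[
J_0=(-1)^{n+1}\int\Theta\frac{\tilde U}s\wedge\bar\partial\tau,\qquad J_1=\int\bar\partial\Theta\wedge\frac{\tilde U}s\wedge\tau'',\qquad J_2=\int\Theta\frac{\bar\partial\tilde U}s\wedge\tau'' .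
\]
The main term is $J_1=(\bar\partial\Theta\wedge\tilde U/s,a'')=(\tilde U/s,\theta_N'\iota a'')$, an integral over $K$. Here $\iota a''=\kappa\,\iota a-\iota_\kappa\iota\beta$, and $\hat\kappa=1$ on $K$, so $|\iota a''|\le|\iota(\hat\kappa a)|+\epsilon|\iota(\hat\kappa\beta)|$. The Cauchy--Schwarz inequality, \eqref{eq:dom}, \eqref{eq:s1} and \eqref{eq:s2} give, with $A_N^m=\int_K\theta_N'(t_m)|\tilde U/s|^2e^{-\phi_m}$,
\[
|J_1|\le(A_N^m)^{1/2}\Big\{\big[R_m+2\sigma Q_m+C_N\Delta_m\big]^{1/2}+\epsilon\big[2Q_m+C_N\Delta_m\big]^{1/2}\Big\}.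
\]
For the other terms, $|J_0|\le\int_K\theta_N(t_m)|(\tilde U/s)\wedge\bar\partial\tau|$, and $\|a''\|\le\|a\|+\epsilon\|\beta\|$, \eqref{eq:bds} and \eqref{eq:dom} give
\[
|J_2|=|(\Theta\,\bar\partial\tilde U/s,a'')|\le\Big(\int_K\theta_N(t_m)^2|\bar\partial\tilde U/s|_\omega^2e^{-\phi}dV\Big)^{1/2}(1+\epsilon\sigma^{-1/2})\|\alpha\| .
\]

\subsection*{Step 4: $m\to\infty$}
By (D1)--(D3),
\[
\|\alpha\|^2=\int|\tau|_\omega^2e^{\Phi_m}dV,\qquad Q_m=\int\varpi(t_m)|\tau|_\omega^2e^{\Phi_m}dV,\qquad R_m=\int\varpi(t_m)|\bar\partial\tau|^2e^{\Phi_m}.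
\]
On $\operatorname{supp}\tau$ the $e^{\Phi_m}$ are uniformly bounded and $\varpi(t_m)\le G_\infty(1+t_m)^2/a_0$ has an integrable majorant by (A3). Dominated convergence and Lemma~\ref{lem:fun}(a),(b) give $\lim\|\alpha\|^2\le Y$, $\lim Q_m\le Q$ and
\[
\lim R_m=\int\varpi(t)e^{\nu_N(t)}|\bar\partial\tau|^2e^\phi\le\int\varpi(t)e^{\nu(t)}|\bar\partial\tau|^2e^\phi=G_\infty R .
\]
By Lemma~\ref{lem:strong} and the choice of $\hat\epsilon$, $\limsup C_N\Delta_m\le C_N\hat\epsilon\,Y\le1/N$. By Lemma~\ref{lem:shell}(ii), $A_N^m\to A_N$, and by Lemma~\ref{lem:shell}(i) we may pass to the limit in the bounds for $J_0$ and $J_2$. Thus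
\begin{equation}\label{eq:s4}
2\pi|\ell(\tau)|\le A_N^{1/2}\Big\{\big[G_\infty R+2\sigma Q+\tfrac1N\big]^{1/2}+\epsilon\big[2Q+\tfrac1N\big]^{1/2}\Big\}+d_N ,
\end{equation}
\[
d_N=\int_K\theta_N(t)\,|(\tilde U/s)\wedge\bar\partial\tau|+(1+\epsilon\sigma^{-1/2})\,Y^{1/2}\Big(\int_K\theta_N(t)^2|\bar\partial\tilde U/s|_\omega^2e^{-\phi}dV\Big)^{1/2}.
\]

\subsection*{Step 5: the remaining limits}
In \eqref{eq:s4}, $\hat\kappa$, $\Omega$ and the approximations have disappeared, and $\sigma,\epsilon,K,\tilde U$ do not depend on $N$. Since $t<\infty$ a.e., $\theta_N(t)\to0$ a.e., so $d_N\to0$ by Lemma~\ref{lem:shell}(i) and dominated convergence. Letting $N\to\infty$ along a sequence on which $A_N$ tends to its lower limit, Lemma~\ref{lem:shell}(iii) gives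
\[
2\pi|\ell(\tau)|\le(2\pi I)^{1/2}\Big\{(G_\infty R+2\sigma Q)^{1/2}+\epsilon(2Q)^{1/2}\Big\}.
\]
This holds for all $\sigma,\epsilon\in(0,1)$, and $R,Q$ do not depend on them. Letting $\epsilon\to0$ and $\sigma\to0$ gives $|\ell(\tau)|^2\le G_\infty IR/2\pi$. This proves Proposition~\ref{prop:main}, and with it Theorems~\ref{thm:A} and~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{notes}
\emph{An Introduction to Things $\bar\partial$},
\texttt{http://www.math.chalmers.se/\textasciitilde bob/7nynot.pdf}.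

\bibitem{Dem}
Demailly, \emph{On the Ohsawa--Takegoshi--Manivel $L^2$ extension theorem}, Progr. Math. 188, 2000.

\bibitem{GZ}
Guan and Zhou, Ann. of Math. 182 (2015).

\end{thebibliography}
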